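\title{Substitutional valuations for modal logic are not unique}

\begin{abstract}
Read $\Box A$ as ``every substitution instance of $A$ is true''. When arbitrary modal formulas may be substituted, this clause is circular, and the Uniqueness Conjecture asserts that it nevertheless determines exactly one valuation extending each truth-value assignment to the sentence letters. We show that the conjecture fails for every assignment: each has exactly $2^{\aleph_0}$ extensions. The valuations come from finite Kripke frames built from the upsets of a poset. We also show that the valuation whose necessary formulas are those valid in all Medvedev frames has the largest set of necessary formulas.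
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathcal L$ be the set of formulas of propositional modal logic, built from the sentence letters $p_0,p_1,p_2,\dots$ by $\neg$, $\wedge$, $\Box$ and $\Diamond$. The other Boolean connectives are defined as usual, $\bot:=p_0\wedge\neg p_0$ and $\top:=\neg\bot$; empty disjunctions are $\bot$ and empty conjunctions are $\top$. A formula is \emph{nonmodal} if it contains neither $\Box$ nor $\Diamond$. A \emph{substitution} is a map $i$ that assigns a formula $ip$ to each letter $p$. It acts on all formulas by uniform replacement: $i(\neg A)=\neg iA$, $i(A\wedge B)=iA\wedge iB$, $i(\Box A)=\Box iA$, $i(\Diamond A)=\Diamond iA$.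

For a class $S$ of substitutions, an \emph{$S$-valuation} is a function $v:\mathcal L\to\{0,1\}$ such that for all formulas $A,B$
\begin{gather*}
v(\neg A)=1-v(A),\qquad v(A\wedge B)=\min(v(A),v(B)),\\
v(\Box A)=\min_{i\in S}v(iA),\qquad v(\Diamond A)=\max_{i\in S}v(iA).
\end{gather*}
The first two conditions are the \emph{Boolean clauses}. The other two say that $\Box A$ is true when $A$ is true in virtue of its form, whatever is put in place of its letters, and that $\Diamond A$ is true when some instance of $A$ is true. An \emph{assignment} is a function $v^-$ from the letters to $\{0,1\}$, and $v$ \emph{extends} $v^-$ if $v(p)=v^-(p)$ for every letter $p$.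

Do these clauses define a truth value for every formula, once the letters have values? If every $i\in S$ is nonmodal, meaning that all $ip$ are nonmodal, then every assignment extends to a unique $S$-valuation \cite[Proposition~3]{LLN}: the instance $iA$ has the same nesting depth of modal operators as $A$, so the clauses are a recursion on that depth. If $S$ is the class of all substitutions, the recursion breaks down, because $iA$ may contain $\Box A$ as a subformula. The clauses are then a system of equations, and one must ask whether it has a solution and whether the solution is unique. It is known (Fine; Prucnal) that a solution exists for every assignment. Uniqueness is conjectured in \cite{LLN}.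

\begin{quote}
\textbf{The Uniqueness Conjecture.} Let $S$ be the class of all substitutions. Then every assignment $v^-$ extends to a unique $S$-valuation.
\end{quote}

From now on $S$ is the class of all substitutions. The simplest cases support the conjecture. Let $A$ be nonmodal and let $v$ be any $S$-valuation. If $A$ is a tautology, the Boolean clauses give $v(iA)=1$ for all $i$. If some assignment falsifies $A$, then substituting $\top$ and $\bot$ for the letters according to that assignment gives $v(iA)=0$. So $v(\Box A)=1$ if and only if $A$ is a tautology, and in the same way $v(\Diamond A)=1$ if and only if $A$ is satisfiable. Hence all extensions of $v^-$ agree on formulas without nested modal operators. Short nested formulas are decided as well: $v(\Diamond\Box p)=1$, witnessed by $p\mapsto\top$, and $v(\Box(p\to\Box p))=0$, witnessed by sending $p$ to whichever of $p,\neg p$ is true. In these examples nonmodal substitutions settle the value, and one would guess that the circularity is harmless. It is not.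

\begin{theorem}\label{thm:two}
For every assignment $v^-$ there are at least two $S$-valuations extending $v^-$. So the Uniqueness Conjecture is false for every $v^-$.
\end{theorem}

\begin{theorem}\label{thm:continuum}
For every assignment $v^-$ there are exactly $2^{\aleph_0}$ $S$-valuations extending $v^-$.
\end{theorem}

One of these valuations is distinguished. For a finite nonempty set $X$, the \emph{Medvedev frame} on $X$ is the Kripke frame whose points are the nonempty subsets of $X$, where $T$ sees $T'$ if and only if $T'\subseteq T$. The \emph{Medvedev valuation} over $v^-$ is the function that extends $v^-$, obeys the Boolean clauses, makes $\Box A$ true if and only if $A$ is valid in all Medvedev frames, and makes $\Diamond A$ true if and only if $\neg A$ is not valid in all Medvedev frames. It is an $S$-valuation (Section~\ref{sec:witness}).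

\begin{theorem}\label{thm:medvedev}
Let $v$ be an $S$-valuation, extending any assignment. If $v(\Box A)=1$, then $A$ is valid in all Medvedev frames. Thus the Medvedev valuation over any $v^-$ has the largest set $\{A: v(\Box A)=1\}$ among all $S$-valuations.
\end{theorem}

We assume no existence result; existence is proved on the way. Theorems~\ref{thm:two} and~\ref{thm:continuum} both follow from one construction, Theorem~\ref{thm:admissible}, which turns each class of finite frames of a certain kind into an $S$-valuation. Section~\ref{sec:teller} shows the mechanism on a frame with three points.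

\section{Kripke models and the reduction to a set of formulas}\label{sec:prelim}

\subsection*{Frames and bounded morphisms}
A \emph{frame} is a nonempty set $F$ of points with a binary relation $R$; if $wRw'$ we say that $w$ \emph{sees} $w'$. A \emph{model} on $F$ is given by a set $V(p)\subseteq F$ for each letter $p$. Truth at a point, written $w\models B$, is defined by: $w\models p$ iff $w\in V(p)$; the Boolean clauses at $w$; $w\models\Box B$ iff every point seen by $w$ satisfies $B$; $w\models\Diamond B$ iff some point seen by $w$ satisfies $B$. A formula is \emph{valid} in $F$ if it is true at all points of all models on $F$. All frames in this paper are reflexive and transitive, and a formula valid in all such frames is called \emph{S4-valid}. A point is \emph{final} if it sees only itself. We use two textbook facts, both proved by induction on $B$.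
\begin{itemize}
\item[(K1)] Given a model $V$ and a substitution $i$, let $V'(p)$ be the set of points where $ip$ is true. Then $iB$ is true at $w$ under $V$ iff $B$ is true at $w$ under $V'$. So the formulas valid in a frame are closed under substitution.
\item[(K2)] A \emph{generated subframe} is a nonempty subset $F'\subseteq F$ that contains every point seen by one of its points. At points of $F'$, a formula $B$ has the same truth value in a model on $F$ and in its restriction to $F'$.
\end{itemize}
A map $f:F\to G$ between frames is a \emph{bounded morphism} if
\begin{itemize}
\item[(forth)] $wRw'$ implies $f(w)Rf(w')$, and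
\item[(back)] if $f(w)Ru'$, then $f(w')=u'$ for some $w'$ with $wRw'$.
\end{itemize}
It need not be surjective. When its fibers are definable, a bounded morphism turns a model on $G$ into a substitution. All witnessing substitutions in the proofs below arise in this way.

\begin{lemma}\label{lem:pullback}
Let $G$ be a finite frame, $V$ a model on $G$, and $(D_u)_{u\in G}$ formulas. Put $ip:=\bigvee_{u\in V(p)}D_u$ for each letter $p$. Let $\mathfrak M$ be a model on a frame $F$ and $f:F\to G$ a bounded morphism such that $D_u$ is true at $w$ in $\mathfrak M$ iff $f(w)=u$. Then for all $w\in F$ and all $B$, the formula $iB$ is true at $w$ in $\mathfrak M$ iff $B$ is true at $f(w)$ in $(G,V)$.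
\end{lemma}

\begin{proof}
Induction on $B$. For a letter, $w\models ip$ iff $f(w)\in V(p)$. The Boolean steps are immediate. By (forth) and (back), $f$ maps the set of points seen by $w$ onto the set of points seen by $f(w)$. So $iB$ holds at all (at some) points seen by $w$ iff $B$ holds at all (at some) points seen by $f(w)$, which gives the steps for $\Box B$ and $\Diamond B$.
\end{proof}

The substitution $i$ depends only on $V$ and the formulas $D_u$, not on $\mathfrak M$.

\subsection*{Partitions}
Let $E$ be a finite nonempty set. A \emph{partition} indexed by $E$ is a family $(C_e)_{e\in E}$ of satisfiable nonmodal formulas such that every assignment makes exactly one of them true. Given $e^*\in E$ and an assignment $v^-$, there is a partition with $C_{e^*}$ true under $v^-$. To build it, take $m\ge1$ with $2^m\ge|E|$ and the $2^m$ conjunctions that contain, for each of $p_1,\dots,p_m$, either the letter or its negation. Distribute them into $|E|$ nonempty groups so that the one true under $v^-$ lies in the group of $e^*$, and let $C_e$ be the disjunction of the group of $e$.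

At each point of a model exactly one $C_e$ is true. Likewise, if $v$ obeys the Boolean clauses and $j$ is a substitution, then $v(jC_e)=1$ for exactly one $e$, because on nonmodal $B$ the value $v(jB)$ is the truth-table value of $B$ under the assignment $p\mapsto v(jp)$.

\subsection*{An $S$-valuation is a Kripke model}
Write $kj$ for the substitution $p\mapsto k(jp)$; then $(kj)B=k(jB)$ for all $B$. Let a substitution $j$ see all substitutions of the form $kj$. This relation on $S$ is reflexive because the identity $\mathrm{id}$ is a substitution, and transitive because $l(kj)=(lk)j$. For an $S$-valuation $v$, let $\mathfrak M_v$ be the model on this frame in which $p$ is true at $j$ iff $v(jp)=1$, and let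
\[
\Lambda(v):=\{A\in\mathcal L: v(\Box A)=1\}.
\]

\begin{lemma}\label{lem:submodel}
Let $v$ be an $S$-valuation. Then $B$ is true at $j$ in $\mathfrak M_v$ iff $v(jB)=1$. Consequently every S4-valid formula belongs to $\Lambda(v)$.
\end{lemma}

\begin{proof}
Induction on $B$; the modal steps are $v(j\Box B)=v(\Box jB)=\min_k v(kjB)$ and $v(j\Diamond B)=\max_k v(kjB)$. If $A$ is S4-valid, it is true at every point $j$, so $v(\Box A)=\min_jv(jA)=1$.
\end{proof}

\subsection*{The fixed-point condition}
For a set $L\subseteq\mathcal L$ and an assignment $v^-$, define $v_L:\mathcal L\to\{0,1\}$ by $v_L(p)=v^-(p)$, the Boolean clauses, and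
\[
v_L(\Box A)=1\iff A\in L,\qquad v_L(\Diamond A)=1\iff\neg A\notin L .
\]
This is a definition by recursion on the Boolean structure of a formula, with no circularity. An $S$-valuation $v$ extending $v^-$ equals $v_{\Lambda(v)}$, since $\max_iv(iA)=1$ iff $\min_iv(i\neg A)=0$. So the problem is to find the sets $L$ for which $v_L$ is an $S$-valuation.

\begin{lemma}\label{lem:reduction}
Suppose that $L$ is closed under substitution and that
\begin{itemize}
\item[(a)] $v_L(B)=1$ for every $B\in L$;
\item[(b)] for every $A\notin L$ there is a substitution $i$ with $v_L(iA)=0$.
\end{itemize}
Then $v_L$ is an $S$-valuation extending $v^-$.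
\end{lemma}

\begin{proof}
If $A\in L$, then $iA\in L$ and $v_L(iA)=1$ for all $i$, so $v_L(\Box A)=1=\min_iv_L(iA)$. If $A\notin L$, then $v_L(\Box A)=0=\min_iv_L(iA)$ by (b). Finally, $v_L(\Diamond A)=1$ iff $v_L(\Box\neg A)=0$ iff $v_L(i\neg A)=0$ for some $i$ iff $\max_iv_L(iA)=1$.
\end{proof}

We take $L$ to be the set of formulas valid in a class of finite frames, so that closure under substitution is (K1). Condition (a) will follow when finitely many countermodels can be placed above one new point. Condition (b) is the main difficulty: a countermodel to $A$ must be converted into a substitution.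

\section{A truth-teller}\label{sec:teller}

Let $r$ be a letter and put
\[
H:=\neg\Box r\wedge\Box\bigl(\neg r\to\Diamond(r\wedge\Diamond\neg r)\bigr).
\]
The formula says that one can reach $\neg r$ and then alternate between $\neg r$ and $r$ forever. Let $F_3$ be the frame with points $c_0,c_1,t$ in which $c_0$ and $c_1$ see all three points and $t$ is final.

\begin{lemma}\label{lem:H}
\begin{itemize}
\item[(a)] $\neg H$ is valid in every frame whose relation is a finite partial order.
\item[(b)] $H$ is true at $c_0$ in a model on $F_3$ in which $r$ is false exactly at $c_0$.
\item[(c)] In any model, a point satisfying $\Diamond H$ sees a point $w_3\models r$ that sees a point $w_4\models\neg r\wedge H$.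
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose $w\models H$. Among the points seen by $w$ that satisfy $\neg r$ take an $R$-maximal one, $w'$. It sees some $w''\models r$ that sees some $w'''\models\neg r$. Maximality gives $w'''=w'$, and then antisymmetry gives $w''=w'$, although $r$ is true at $w''$ and false at $w'$.

(b) The point $c_0$ sees itself, so $\neg\Box r$ holds there. The only point satisfying $\neg r$ is $c_0$, and it sees $c_1\models r\wedge\Diamond\neg r$.

(c) The given point sees some $w_1\models H$. Then $w_1$ sees some $w_2\models\neg r$, which sees some $w_3\models r$, which sees some $w_4\models\neg r$. The boxed conjunct of $H$ passes from $w_1$ to $w_4$ by transitivity, and $w_4\models\neg\Box r$ by reflexivity.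
\end{proof}

Now put $D:=r\vee\neg\Diamond H$, so that $\neg D$ is equivalent to $\neg r\wedge\Diamond H$. In (c), $w_3\models D$ and $w_4\models\neg D$, so the formula $\neg D\to\Diamond(D\wedge\Diamond\neg D)$ is S4-valid. Let $v$ be an $S$-valuation with $v(r)=0$, and let $i$ send $r$ to $D$, so that
\[
iH=\neg\Box D\wedge\Box\bigl(\neg D\to\Diamond(D\wedge\Diamond\neg D)\bigr).
\]
The second conjunct has value $1$ by Lemma~\ref{lem:submodel}. If $v(\Diamond H)=1$, then $v(D)=0$, hence $v(\Box D)=0$ and $v(iH)=1$, so $i$ is a witness for $v(\Diamond H)=1$. If $v(\Diamond H)=0$, then $v(D)=1$ and this argument yields nothing. The formula $\Diamond H$ behaves like a sentence asserting its own truth: the assumption that it is true supplies the substitution that makes it true.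

This is not yet a proof, since all formulas must receive their values at once. But the same three ingredients verify condition (b) of Lemma~\ref{lem:reduction} for every formula refuted at $c_0$. Put
\[
D_{c_0}:=\neg r\wedge\Diamond H,\qquad D_{c_1}:=r\wedge\Diamond H,\qquad D_t:=\neg\Diamond H ,
\]
and consider \emph{any} model on a frame in which every point sees a final point. Each point $w$ satisfies exactly one $D_u$; put $f(w)=u$. Then $f$ is a bounded morphism to $F_3$. For (forth), only the case $f(w)=t$ needs an argument, and $\neg\Diamond H$ passes to the points seen by $w$ by transitivity. For (back), if $f(w)=t$, take $w'=w$. If $f(w)\in\{c_0,c_1\}$, then $w$ sees $w_3$ and $w_4$ as in (c), with $f(w_3)=c_1$ and $f(w_4)=c_0$, and $w$ sees a final point. At a final point $H$ is false, because $\neg\Box r$ forces $\neg r$ there and then no point satisfying $r$ is seen; so a final point is mapped to $t$.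

Let $L$ be the set of formulas valid in a class of such frames that contains $F_3$, and suppose that (a) of Lemma~\ref{lem:reduction} holds. Let $A$ be false at $c_0$ in a model $V$ on $F_3$, and let $i$ be the substitution of Lemma~\ref{lem:pullback}. That lemma gives $D_{c_0}\to\neg iA\in L$, so this implication has value $1$. Moreover $v_L(\Diamond H)=1$ \emph{by the definition of $v_L$}, since $\neg H\notin L$ by Lemma~\ref{lem:H}(b). If $v^-(r)=0$, then $v_L(D_{c_0})=1$ and so $v_L(iA)=0$. If $v^-(r)=1$, run the argument with $\neg r$ in place of $r$.

The general proof has this shape. We need classes of finite frames such that, for each member $G$, fixed formulas $D_u$ define a bounded morphism to $G$ from every model on every member, and such that the formula $D_u$ for the point $u$ in question gets value $1$.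

\section{Patterns and their frames}\label{sec:patterns}

A point of a source model may see copies of several parts of the target frame, in any combination. The target therefore needs a point for every such combination, and (back) then requires that the source, too, can form every combination of what one of its points sees. Medvedev frames have this property, because their points are closed under unions. They are partial orders, so they do not satisfy $H$. We extend them by replacing subsets of a set by upsets of a poset and by allowing several points that see each other.

In a poset, \emph{upset} means nonempty upward closed subset. We write ${\uparrow}\kappa=\{\lambda:\kappa\le\lambda\}$ and call an upset \emph{principal} if it has this form.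

\begin{definition}\label{def:pattern}
A \emph{pattern} is a finite nonempty poset $(P,\le)$ with a function $s:P\to\{1,2,\dots\}$ such that $s(\kappa)=1$ iff $\kappa$ is maximal. The frame $Q_P$ has as points the pairs $(U,a)$, where $U$ is an upset of $P$, and $a\in\{0,\dots,s(\kappa)-1\}$ if $U={\uparrow}\kappa$, while $a=0$ if $U$ is not principal. The upset $U$ is the \emph{base} of $(U,a)$, and $(U,a)$ sees $(U',a')$ iff $U'\subseteq U$.
\end{definition}

The relation is reflexive and transitive, and two points see each other iff they have the same base. Two distinct points can share a base only if it is principal, and exactly $s(\kappa)$ points have base ${\uparrow}\kappa$. An upset $U$ of $P$, with the restricted order and $s$, is again a pattern. Its upsets are the upsets of $P$ contained in $U$, with the same principal ones, so the points seen by $(U,a)$ form exactly the generated subframe $Q_U$. The final points are the $(\{x\},0)$ with $x$ maximal, and every point sees one, since its base contains a maximal element of $P$.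

\begin{example}\label{ex:frames}
If $P$ is an antichain, then $s\equiv1$, every nonempty subset is an upset, and $Q_P$ is the Medvedev frame on $P$. If $P=\{\kappa<x\}$ with $s(\kappa)=2$, then $Q_P$ is the frame $F_3$, with $c_a=({\uparrow}\kappa,a)$ and $t=(\{x\},0)$. Figure~\ref{fig:frame} shows a case with both a nonprincipal base and a shared base.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\node (k) at (0,0.4) {$\kappa$};
\node (x) at (-0.8,1.6) {$x$};
\node (y) at (0.8,1.6) {$y$};
\draw (k)--(x); \draw (k)--(y);
\node at (0,-0.8) {$P$};
\node at (4.2,0) {$({\uparrow}\kappa,0)$};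
\node at (5.8,0) {$({\uparrow}\kappa,1)$};
\draw (5,0) ellipse (1.75 and 0.42);
\node (u) at (5,1.2) {$(\{x,y\},0)$};
\node (a) at (3.9,2.3) {$(\{x\},0)$};
\node (b) at (6.1,2.3) {$(\{y\},0)$};
\draw[->] (5,0.42)--(u); \draw[->] (u)--(a); \draw[->] (u)--(b);
\node at (5,-0.8) {$Q_P$};
\end{tikzpicture}
\caption{The pattern $P$ with $\kappa<x$, $\kappa<y$ and $s(\kappa)=2$, and its frame $Q_P$. The two points in the oval have the same base and see each other; every point sees itself and everything reachable along arrows.}
\label{fig:frame}
\end{figure}

The \emph{disjoint sum} of two patterns is their disjoint union, with no order relations between the summands.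

\begin{definition}\label{def:admissible}
A nonempty class $\mathcal P$ of patterns is \emph{admissible} if it is closed under isomorphism, upsets and binary disjoint sums. Let $L_{\mathcal P}$ be the set of formulas valid in all frames $Q_P$ with $P\in\mathcal P$, and, for an assignment $v^-$, let $v_{\mathcal P,v^-}:=v_{L_{\mathcal P}}$.
\end{definition}

\begin{theorem}\label{thm:admissible}
For every admissible class $\mathcal P$ and every assignment $v^-$, the function $v_{\mathcal P,v^-}$ is an $S$-valuation extending $v^-$.
\end{theorem}

We first prove condition (a) of Lemma~\ref{lem:reduction}; this is where closure under isomorphism and sums is used.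

\begin{lemma}\label{lem:sound}
Let $\mathcal P$ be admissible and $v=v_{\mathcal P,v^-}$. If $B\in L_{\mathcal P}$, then $v(B)=1$.
\end{lemma}

\begin{proof}
Write $B$ as a Boolean combination of letters and of formulas $\Box A$, $\Diamond A$, called its components. We construct a model on some $Q_P$ with $P\in\mathcal P$ and a point where every letter and every component has the value that $v$ gives it. Then $B$ has the value $v(B)$ at that point, so $v(B)=0$ implies $B\notin L_{\mathcal P}$.

For each component $\Box A$ with $v(\Box A)=0$ we have $A\notin L_{\mathcal P}$; choose $P'\in\mathcal P$ and a model on $Q_{P'}$ in which $A$ is false somewhere. For each component $\Diamond A$ with $v(\Diamond A)=1$ we have $\neg A\notin L_{\mathcal P}$; choose $P'\in\mathcal P$ and a model on $Q_{P'}$ in which $A$ is true somewhere. Let $P$ be the disjoint sum of copies of all chosen patterns and of two further members of $\mathcal P$. Then $P\in\mathcal P$. Each summand $P'$ is an upset of $P$, so $Q_{P'}$ is a generated subframe of $Q_P$, and these subframes are pairwise disjoint because bases are nonempty. Put the chosen models on the chosen subframes, and at all other points let $p$ be true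 iff $v^-(p)=1$. The point $(P,0)$ sees every point, and it lies in no $Q_{P'}$ because $P$ has at least two summands. So the letters have the values $v^-$ there. A component $\Box A$ with value $0$ is false at $(P,0)$, and a component $\Diamond A$ with value $1$ is true there, by (K2). If $v(\Box A)=1$, then $A$ is valid in $Q_P$, and if $v(\Diamond A)=0$, then $\neg A$ is valid in $Q_P$, so these components have the right values too.
\end{proof}

\begin{remark}
Closure under sums cannot be dropped. For the class of one-element patterns, $p\to\Box p$ and $\neg p\to\Box\neg p$ are valid while $p$ and $\neg p$ are not, so one of the two implications gets value $0$.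
\end{remark}

\section{A definable bounded morphism to $Q_P$}\label{sec:morphism}

Fix a pattern $P$, the target. We construct formulas $D_u$ $(u\in Q_P)$ that define a bounded morphism $Q_W\to Q_P$ in every model on $Q_W$, for every pattern $W$. Until Proposition~\ref{prop:morphism}, $W$ is an arbitrary pattern and a model on $Q_W$ is fixed.

\subsection*{Colors}
Points with the same base see the same points, so only nonmodal information can tell them apart. We use one color for each point of $Q_P$ with principal base. Let
\[
E:=\{(\kappa,a):\kappa\in P,\ 0\le a<s(\kappa)\};
\]
we say that $(\kappa,a)$ is \emph{over} $\kappa$, and write $x$ for $(x,0)$ when $x$ is maximal. Fix a partition $(C_e)_{e\in E}$. A bounded morphism sends final points to final points, but in an arbitrary model a final point may satisfy $C_e$ with $e$ over a nonmaximal element. We recolor such points. Fix a maximal $x_0\in P$, let $E^\circ$ be the set of $e\in E$ that are over nonmaximal elements, and put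
\[
C'_e:=C_e\wedge\neg\Box C_e\quad(e\in E^\circ),\qquad
C'_{x_0}:=C_{x_0}\vee\bigvee_{e\in E^\circ}\Box C_e,
\]
and $C'_x:=C_x$ for maximal $x\neq x_0$.

\begin{lemma}\label{lem:color}
At each point of $Q_W$ exactly one $C'_e$ is true. At a final point it is $C'_x$ for a maximal $x\in P$.
\end{lemma}

\begin{proof}
Let $C_e$ be the member of the partition that is true at the point. For $e'\ne e$, the formula $C_{e'}$ is false there, and so is $\Box C_{e'}$ by reflexivity. If $e\notin E^\circ$, then $C'_e$ is true, and every other $C'_{e'}$ is false because it implies $C_{e''}$ or $\Box C_{e''}$ for some $e''\neq e$. If $e\in E^\circ$, only $C'_e$ and $C'_{x_0}$ can be true; the first holds iff $\Box C_e$ fails, and the second iff $\Box C_e$ holds. At a final point $C_e$ implies $\Box C_e$, so in this case the true formula is $C'_{x_0}$.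
\end{proof}

The \emph{color} of a point is the unique $e$ with $C'_e$ true there.

\subsection*{The formulas $J_\kappa$ and the type of a point}
The base of $f(w)$ should record the elements $\kappa\in P$ for which $w$ sees a copy of $Q_{{\uparrow}\kappa}$. We need a formula $J_\kappa$ that recognizes the bottom of such a copy; it plays the role of $H$. Let $N_\kappa:=\bigvee_{a<s(\kappa)}\Diamond C'_{(\kappa,a)}$, which says that a color over $\kappa$ is seen, and define by recursion from the top of $P$
\[
J_\kappa:=N_\kappa\ \wedge\ \Box\!\!\bigvee_{\lambda\ge\kappa,\ a<s(\lambda)}\!\!C'_{(\lambda,a)}\ \wedge\ \Box\Bigl(N_\kappa\to\bigwedge_{a<s(\kappa)}\Diamond C'_{(\kappa,a)}\wedge\bigwedge_{\lambda>\kappa}\Diamond J_\lambda\Bigr).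
\]
In words: a color over $\kappa$ is seen; all colors seen are over elements of ${\uparrow}\kappa$; and as long as one color over $\kappa$ is seen, all colors over $\kappa$ and all $J_\lambda$ with $\lambda>\kappa$ are seen. For maximal $x$ the third conjunct is trivial and the second implies the first, so $J_x$ is equivalent to $\Box C'_x$. The \emph{type} of a point $w\in Q_W$ is
\[
\tau(w):=\{\kappa\in P: w\models\Diamond J_\kappa\}.
\]

\begin{lemma}\label{lem:type}
Let $w,w'\in Q_W$.
\begin{itemize}
\item[(a)] If $wRw'$, then $\tau(w')\subseteq\tau(w)$. Points with the same base have the same type.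
\item[(b)] If $w\models J_\kappa$, $wRw'$ and the color of $w'$ is over $\kappa$, then $w'\models J_\kappa$.
\item[(c)] If $w\models J_\kappa$, then $\tau(w)={\uparrow}\kappa$.
\item[(d)] If $w$ is final, then $\tau(w)=\{x\}$ for a maximal $x\in P$.
\item[(e)] $\tau(w)$ is an upset of $P$; in particular it is nonempty.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Transitivity gives the inclusion, and points with the same base see each other.

(b) The boxed conjuncts pass to $w'$ by transitivity, and $w'\models N_\kappa$ by reflexivity.

(c) By reflexivity $\kappa\in\tau(w)$, and the implication in the third conjunct holds at $w$ itself. As $w\models N_\kappa$, all $\lambda>\kappa$ lie in $\tau(w)$. Conversely, if $\lambda\in\tau(w)$, then $w$ sees a point satisfying $N_\lambda$, hence a point whose color is over $\lambda$. By the second conjunct of $J_\kappa$ and the uniqueness of the color, $\lambda\ge\kappa$.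

(d) By Lemma~\ref{lem:color} the color of $w$ is a maximal $x$. As $w$ sees only itself, $w\models\Box C'_x$, so $w\models J_x$, and (c) applies.

(e) If $\lambda\in\tau(w)$, then $w$ sees a point satisfying $J_\lambda$, and ${\uparrow}\lambda\subseteq\tau(w)$ by (c) and (a). Since $w$ sees a final point, $\tau(w)\ne\emptyset$ by (d) and (a).
\end{proof}

Part (d) is the reason for the recoloring. If the formulas $J_\kappa$ were built from the $C_e$, a final point satisfying $C_{(\kappa,a)}$ with $\kappa$ nonmaximal would see a single color, would satisfy no $J_\lambda$, and would have empty type.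

By (a), we may write $\tau(\theta)$, for $\theta\in W$, for the common type of the points with base ${\uparrow}\theta$. Then $\theta\le\theta'$ implies $\tau(\theta')\subseteq\tau(\theta)$.

\subsection*{The back condition}
Parts (a) and (e) say that $\tau$ is a monotone map from $Q_W$ to the upsets of $P$. For (back) we must realize every upset $T'\subseteq\tau(w)$ as the type of a point seen by $w$. The natural candidate is a point whose base is a union of bases, one of type ${\uparrow}\kappa$ for each $\kappa\in T'$. The danger is that the union sees points that no single piece sees, and that one of them satisfies $J_\lambda$ for some $\lambda\notin T'$. The next lemma excludes this: every element of a type is already present at a \emph{principal} base, and a principal upset contained in a union of upsets is contained in one of them.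

\begin{lemma}\label{lem:principal}
Let $w\in Q_W$ have base $U$ and let $\lambda\in\tau(w)$. Then there is $\sigma\in U$ with $\tau(\sigma)={\uparrow}\lambda$ such that each $(\lambda,a)$, $a<s(\lambda)$, is the color of a point with base ${\uparrow}\sigma$. In particular $s(\sigma)\ge s(\lambda)$.
\end{lemma}

\begin{proof}
Among the points seen by $w$ that satisfy $J_\lambda$, choose $w'$ with base $U''$ of least cardinality; $U''\subseteq U$. By the first and third conjuncts of $J_\lambda$, for each $a<s(\lambda)$ the point $w'$ sees a point $w_a$ of color $(\lambda,a)$. By Lemma~\ref{lem:type}(b), $w_a\models J_\lambda$. Its base is contained in $U''$, so it equals $U''$ by minimality. The points $w_a$ are distinct, having distinct colors.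

We claim that $U''$ is principal. If $\lambda$ is nonmaximal, then $s(\lambda)\ge2$, so the distinct points $w_0,w_1$ share the base $U''$, which is therefore principal. If $\lambda$ is maximal, then $w'\models\Box C'_\lambda$. The point $w'$ sees a final point $(\{y\},0)$, which has color $\lambda$ and so satisfies $J_\lambda$ by Lemma~\ref{lem:type}(b). Minimality gives $U''=\{y\}={\uparrow}y$.

So $U''={\uparrow}\sigma$ with $\sigma\in U$. Lemma~\ref{lem:type}(c) gives $\tau(\sigma)=\tau(w')={\uparrow}\lambda$, and the $s(\lambda)$ points $w_a$ are among the $s(\sigma)$ points with base ${\uparrow}\sigma$.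
\end{proof}

\begin{remark}
This proof is where the requirement $s(\kappa)\ge2$ for nonmaximal $\kappa$ is used, and the construction fails without it. Take the poset of Figure~\ref{fig:frame} with $s(\kappa)=1$, let $W=\{1,2\}$ be an antichain, and let $C_{(\kappa,0)},C_x,C_y$ be true at the points with bases $\{1,2\},\{1\},\{2\}$. Then $J_\kappa$ holds at the nonprincipal base $\{1,2\}$, the three types are $\{\kappa,x,y\},\{x\},\{y\}$, and the upset $\{x,y\}$ is the type of no point.
\end{remark}

\begin{lemma}\label{lem:union}
Let $w\in Q_W$ and let $T'\subseteq\tau(w)$ be an upset of $P$. Then $w$ sees a point of type $T'$. If $T'={\uparrow}\kappa$ and $a<s(\kappa)$, then $w$ sees a point of type $T'$ and color $(\kappa,a)$.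
\end{lemma}

\begin{proof}
Let $U$ be the base of $w$. For each $\kappa\in T'$ take $\sigma_\kappa\in U$ from Lemma~\ref{lem:principal}, so $\tau(\sigma_\kappa)={\uparrow}\kappa$. Points with base ${\uparrow}\sigma_\kappa\subseteq U$ are seen by $w$, so the second statement is contained in that lemma. For the first, put $U':=\bigcup_{\kappa\in T'}{\uparrow}\sigma_\kappa\subseteq U$ and $w':=(U',0)$, a point of $Q_W$ seen by $w$. As $w'$ sees the points with base ${\uparrow}\sigma_\kappa$, Lemma~\ref{lem:type}(a) gives $\kappa\in\tau(w')$ for all $\kappa\in T'$. Conversely, let $\lambda\in\tau(w')$. Lemma~\ref{lem:principal} applied to $w'$ gives $\sigma\in U'$ with $\tau(\sigma)={\uparrow}\lambda$. Then $\sigma\ge\sigma_\kappa$ for some $\kappa\in T'$, so $\lambda\in\tau(\sigma)\subseteq\tau(\sigma_\kappa)={\uparrow}\kappa\subseteq T'$.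
\end{proof}

\subsection*{The formulas $D_u$}
For an upset $T$ of $P$ let
\[
[T]:=\bigwedge_{\kappa\in T}\Diamond J_\kappa\wedge\bigwedge_{\kappa\in P\setminus T}\neg\Diamond J_\kappa ,
\]
which is true at $w$ iff $\tau(w)=T$. If $T$ is the base of only one point of $Q_P$, that is, if $T$ is nonprincipal or $T=\{x\}$ with $x$ maximal, put $D_{(T,0)}:=[T]$. If $T={\uparrow}\kappa$ with $\kappa$ nonmaximal, the color chooses among the $s(\kappa)$ points with base $T$. A point of type ${\uparrow}\kappa$ may have a color that is not over $\kappa$, and we send all such points to $({\uparrow}\kappa,0)$: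
\[
D_{({\uparrow}\kappa,a)}:=[{\uparrow}\kappa]\wedge C'_{(\kappa,a)}\ \ (1\le a<s(\kappa)),\qquad
D_{({\uparrow}\kappa,0)}:=[{\uparrow}\kappa]\wedge\!\!\bigwedge_{1\le b<s(\kappa)}\!\!\neg C'_{(\kappa,b)} .
\]

\begin{proposition}\label{prop:morphism}
Let $W$ be any pattern. In any model on $Q_W$, each point $w$ satisfies $D_u$ for exactly one $u=:f(w)\in Q_P$, and $f:Q_W\to Q_P$ is a bounded morphism.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:type}(e), $w\models[T]$ for exactly one upset $T$, namely $T=\tau(w)$. By Lemma~\ref{lem:color}, exactly one of the formulas $D_{(T,a)}$ with this base holds at $w$. So $f$ is defined and the base of $f(w)$ is $\tau(w)$; (forth) is Lemma~\ref{lem:type}(a). For (back), let $f(w)$ see $u'=(T',a)$, so $T'\subseteq\tau(w)$. If $u'$ is the only point with base $T'$, take $w'$ of type $T'$ from Lemma~\ref{lem:union}. Otherwise $T'={\uparrow}\kappa$ with $\kappa$ nonmaximal, and we take $w'$ of type $T'$ and color $(\kappa,a)$. For $a\ge1$ this says $w'\models D_{u'}$, and for $a=0$ the formulas $C'_{(\kappa,b)}$ with $b\ge1$ are false at $w'$ by Lemma~\ref{lem:color}, so again $w'\models D_{u'}$.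
\end{proof}

It remains to see that the $J_\kappa$ are satisfiable on $Q_P$ itself. This is the analogue of Lemma~\ref{lem:H}(b), and it will give $\Diamond J_\kappa$ the value $1$.

\begin{lemma}\label{lem:realize}
For each $\kappa\in P$, the formula $J_\kappa$ is true at some point of some model on $Q_P$.
\end{lemma}

\begin{proof}
Since each $C_e$ is satisfiable and nonmodal, we can choose the values of the letters point by point so that $C_{(\kappa,a)}$ is true at $({\uparrow}\kappa,a)$, and so that at each $(T,0)$ with $T$ nonprincipal $C_x$ is true for some maximal element $x$ of $P$ lying in $T$. For $(\kappa,a)\in E^\circ$, the formula $C_{(\kappa,a)}$ is true only at $({\uparrow}\kappa,a)$, and this point sees a final point different from it. So $\Box C_e$ is true nowhere for $e\in E^\circ$, and each $C'_e$ is true at the same points as $C_e$. In particular the color of a point with base $T$ is over an element of $T$.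

We show by induction from the top of $P$ that $J_\kappa$ holds at every point $w$ with base ${\uparrow}\kappa$. The point $w$ sees $({\uparrow}\kappa,0)$, so $w\models N_\kappa$. Every point seen by $w$ has a base $T\subseteq{\uparrow}\kappa$, so its color is over an element of ${\uparrow}\kappa$; this is the second conjunct. For the third, let a point $w'$ with base $T\subseteq{\uparrow}\kappa$ satisfy $N_\kappa$. Then $w'$ sees a point whose color is over $\kappa$, and the base of that point contains $\kappa$, so $\kappa\in T$ and $T={\uparrow}\kappa$. Hence $w'$ sees all points $({\uparrow}\kappa,a)$, which carry all colors over $\kappa$, and for $\lambda>\kappa$ it sees the points with base ${\uparrow}\lambda$, where $J_\lambda$ holds by induction.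
\end{proof}

\section{Witnessing substitutions and two valuations}\label{sec:witness}

\begin{proof}[Proof of Theorem~\ref{thm:admissible}]
Write $L=L_{\mathcal P}$ and $v=v_{\mathcal P,v^-}$. By (K1), Lemma~\ref{lem:sound} and Lemma~\ref{lem:reduction}, it suffices to find, for $A\notin L$, a substitution $i$ with $v(iA)=0$.

The formula $A$ is false at a point $u$ of a model $V$ on some $Q_P$ with $P\in\mathcal P$. The points seen by $u$ form $Q_U$, where $U$ is the base of $u$, and $U\in\mathcal P$ by closure under upsets. By (K2) we may replace $P$ by $U$ and assume $u=(P,a)$. Let $E$ be as in Section~\ref{sec:morphism}. If $P={\uparrow}\kappa$, let $e^*:=(\kappa,a)$; otherwise let $e^*\in E$ be arbitrary. Choose a partition $(C_e)_{e\in E}$ with $C_{e^*}$ true under $v^-$, so that $v(C_{e^*})=1$ and $v(C_e)=0$ for $e\ne e^*$. Form the formulas $J_\kappa$ and $D_{u'}$ from it, and let $ip:=\bigvee_{u'\in V(p)}D_{u'}$.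

By Proposition~\ref{prop:morphism} and Lemma~\ref{lem:pullback}, in every model on every $Q_W$ the formula $iA$ is false wherever $D_u$ is true. So $\neg(iA\wedge D_u)\in L$, and $v(iA\wedge D_u)=0$ by Lemma~\ref{lem:sound}. It remains to show $v(D_u)=1$.

Since $P\in\mathcal P$, Lemma~\ref{lem:realize} gives $\neg J_\kappa\notin L$, that is, $v(\Diamond J_\kappa)=1$, for all $\kappa\in P$. The formula $[P]$ is the conjunction of these $\Diamond J_\kappa$ and $\top$, so $v([P])=1$; this is why we passed to a point whose base is all of $P$. If $P$ is nonprincipal or has one element, then $D_u=[P]$ and we are done.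

Let $P={\uparrow}\kappa$ with $\kappa$ nonmaximal. Then $|E|\ge2$, so some assignment falsifies $C_{e^*}$. Using that assignment at all points of a frame shows $C_{e^*}\notin L$, so $v(\Box C_{e^*})=0$ and $v(C'_{e^*})=v(C_{e^*}\wedge\neg\Box C_{e^*})=1$. For the other $e$ over $\kappa$ we have $v(C'_e)=0$, since $C'_e$ has the conjunct $C_e$. If $a\ge1$, then $D_u=[P]\wedge C'_{e^*}$. If $a=0$, then $D_u$ is the conjunction of $[P]$ and the formulas $\neg C'_{(\kappa,b)}$ with $b\ge1$, where $(\kappa,b)\ne e^*$. In both cases $v(D_u)=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]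
Let $\mathcal P_0$ be the class of finite nonempty antichains and $\mathcal P_1$ the class of all patterns. Both are admissible, since nonempty subsets and disjoint sums of antichains are antichains. By Theorem~\ref{thm:admissible}, $v_0:=v_{\mathcal P_0,v^-}$ and $v_1:=v_{\mathcal P_1,v^-}$ are $S$-valuations extending $v^-$. By Example~\ref{ex:frames}, the frames of $\mathcal P_0$ are the Medvedev frames, so $v_0$ is the Medvedev valuation. These frames are finite partial orders, so $\neg H\in L_{\mathcal P_0}$ by Lemma~\ref{lem:H}(a). The frame $F_3$ is the frame of a pattern, so $\neg H\notin L_{\mathcal P_1}$ by Lemma~\ref{lem:H}(b). Hence $v_0(\Diamond H)=0\ne1=v_1(\Diamond H)$.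
\end{proof}

\begin{remark}
Let $G:=\Box(\Box(r\to\Box r)\to r)\to r$. The antecedent of $G$ is S4-equivalent, by contraposition, to the second conjunct of $H$, so $\neg G\to H$ and $H\to\Diamond\neg G$ are S4-valid. Hence $G$ is valid in a frame iff $\neg H$ is, and $v_0(\Box G)=1\ne0=v_1(\Box G)$.
\end{remark}

\section{Continuum many valuations}\label{sec:continuum}

To obtain $2^{\aleph_0}$ valuations we need patterns $R_n$ that are independent: the formula $J$ for the least element of $R_n$ should not be satisfiable on frames built from the other $R_m$. The tool is Lemma~\ref{lem:principal}. It shows that a model of this formula on $Q_W$ reproduces inside $W$ the incomparabilities of $R_n$ and does not decrease $s$. We therefore let the incomparabilities form a path, mark its two ends by a larger value of $s$, and read off $n$ as the number of vertices.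

For $n\ge2$ let $R_n$ have elements $x,z_1,\dots,z_n,\rho$, with $\rho$ least, $x$ greatest, and $z_i<z_j$ iff $i\ge j+2$. This relation is irreflexive, and transitive since $i\ge j+2$ and $j\ge k+2$ give $i\ge k+2$. Distinct $z_i,z_j$ are incomparable iff $|i-j|=1$. Put $s(x)=1$, $s(z_1)=s(z_n)=3$, and $s=2$ on all other elements; see Figure~\ref{fig:R4}. The marks are needed: if $s$ were $2$ on all nonmaximal elements, then for $m\ge n+2$ the upset ${\uparrow}z_{n+2}=\{z_{n+2},z_1,\dots,z_n,x\}$ of $R_m$ would be isomorphic to $R_n$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]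
\node (x) at (0,3) {$x$};
\node[draw,circle,inner sep=1.5pt] (a) at (-1.2,2) {$z_1$};
\node (b) at (1.2,2) {$z_2$};
\node (c) at (-1.2,0.8) {$z_3$};
\node[draw,circle,inner sep=1.5pt] (d) at (1.2,0.8) {$z_4$};
\node (r) at (0,-0.2) {$\rho$};
\draw (x)--(a) (x)--(b) (a)--(c) (a)--(d) (b)--(d) (c)--(r) (d)--(r);
\draw[dashed] (a)--(b) (b)--(c) (c)--(d);
\end{tikzpicture}
\caption{The pattern $R_4$. Solid lines form the Hasse diagram of the order. Dashed lines join the incomparable pairs, which form the path $z_1,z_2,z_3,z_4$. The circled ends of the path have $s=3$.}
\label{fig:R4}
\end{figure}

For $I\subseteq\{2,3,\dots\}$ let $\mathcal P_I$ be the class of patterns isomorphic to a finite nonempty disjoint sum of one-element patterns and upsets of patterns $R_m$ with $m\in I$. It is nonempty and closed under isomorphism and sums. It is closed under upsets because an upset of a sum is the sum of its nonempty intersections with the summands, which are upsets of them. So $\mathcal P_I$ is admissible. For each $n$ fix a partition for the target $P=R_n$, and let $J^n$ be the resulting formula $J_\rho$ of Section~\ref{sec:morphism}.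

\begin{lemma}\label{lem:independent}
The formula $J^n$ is true at some point of some model on some $Q_W$ with $W\in\mathcal P_I$ iff $n\in I$.
\end{lemma}

\begin{proof}
If $n\in I$, then $R_n\in\mathcal P_I$ and Lemma~\ref{lem:realize} applies.

Conversely, let $J^n$ be true at a point $w$ of a model on $Q_W$ with $W\in\mathcal P_I$, and let $\tau$ be the type for the target $R_n$. As $\rho\in\tau(w)$, Lemma~\ref{lem:principal} gives $\sigma\in W$ with $\tau(\sigma)={\uparrow}\rho=R_n$. If $\theta\in W$ is maximal, then $\tau(\theta)=\{x\}$ by Lemma~\ref{lem:type}(d), since $x$ is the only maximal element of $R_n$. So $\sigma$ is not maximal, and the summand of $W$ that contains ${\uparrow}\sigma$ is an upset of some $R_m$ with $m\in I$. Denote the elements of $R_m$ by $x',z'_1,\dots,z'_m,\rho'$. We show $n=m$.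

For each $i\in\{1,\dots,n\}$, apply Lemma~\ref{lem:principal} to the point $({\uparrow}\sigma,0)$ and $\lambda=z_i$. This gives $\theta_i\ge\sigma$ with
\[
\tau(\theta_i)={\uparrow}z_i\qquad\text{and}\qquad s(\theta_i)\ge s(z_i).
\]
The $\theta_i$ are distinct because their types are. We have $\theta_i\neq x'$ because $\tau(x')=\{x\}$. Also $\theta_i\ne\rho'$, for $\rho'\ge\sigma$ would force $\rho'=\sigma$, whose type is $R_n$. So $\theta_i=z'_{k(i)}$ for distinct numbers $k(1),\dots,k(n)\in\{1,\dots,m\}$.

If $\theta_i\le\theta_{i+1}$, then ${\uparrow}z_{i+1}\subseteq{\uparrow}z_i$, that is, $z_i\le z_{i+1}$; and $\theta_{i+1}\le\theta_i$ gives $z_{i+1}\le z_i$. Both are false, so $\theta_i$ and $\theta_{i+1}$ are incomparable and $|k(i+1)-k(i)|=1$. The differences $k(i+1)-k(i)$ all have the same sign, since a change of sign would give $k(i+1)=k(i-1)$ for some $i$. Hence $|k(n)-k(1)|=n-1$. On the other hand $s(\theta_1),s(\theta_n)\ge3$, so $k(1)$ and $k(n)$ are the two numbers $1$ and $m$, and $|k(n)-k(1)|=m-1$. Thus $n=m\in I$.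
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:continuum}]
Since $\mathcal L$ is countable, there are at most $2^{\aleph_0}$ functions $\mathcal L\to\{0,1\}$. For $I\subseteq\{2,3,\dots\}$, the function $v_I:=v_{\mathcal P_I,v^-}$ is an $S$-valuation extending $v^-$ by Theorem~\ref{thm:admissible}. By the definition of $v_I$ and Lemma~\ref{lem:independent}, $v_I(\Diamond J^n)=1$ iff $n\in I$. The formulas $J^n$ do not depend on $I$, so $I\mapsto v_I$ is injective.
\end{proof}

\section{The Medvedev valuation is extremal}\label{sec:medvedev}

Let $v$ be an arbitrary $S$-valuation. To prove Theorem~\ref{thm:medvedev} we find a definable bounded morphism from the model $\mathfrak M_v$ of Lemma~\ref{lem:submodel} to a Medvedev frame. When the target pattern is an antichain $X$, nothing is recolored and $J_x$ is equivalent to $\Box C_x$, so the type of a point should be the set of $x$ with $\Diamond\Box C_x$ true. The frame of $\mathfrak M_v$ is not of the form $Q_W$, so we need substitutes for final points and for unions of bases.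

Call a formula \emph{ground} if it is built from $\bot$ by $\neg,\wedge,\Box,\Diamond$, and call a substitution ground if all its values on letters are ground. If $g$ is ground, then $gB$ is ground for every $B$, and so $gk$ is ground for every substitution $k$. Ground substitutions replace final points: by part (a) below, all points seen by $g$ in $\mathfrak M_v$ satisfy the same formulas as $g$.

\begin{lemma}\label{lem:ground}
\begin{itemize}
\item[(a)] If $F$ is ground, then $v(kF)=v(F)$ for every substitution $k$, and $v(\Box F)=v(\Diamond F)=v(F)$.
\item[(b)] If $g,g'$ are ground and $v(gp)=v(g'p)$ for all letters $p$, then $v(gB)=v(g'B)$ for all $B$.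
\end{itemize}
\end{lemma}

\begin{proof}
(a) The second statement follows from the first by the modal clauses. We prove the first by induction on $F$, for all $k$ at once. We have $v(k\bot)=v(kp_0\wedge\neg kp_0)=0$, and the Boolean steps are immediate. For $\Box F$, the induction hypothesis gives $v(k\Box F)=\min_jv(jkF)=v(F)=\min_jv(jF)=v(\Box F)$; for $\Diamond F$ replace $\min$ by $\max$.

(b) Induction on $B$. In the modal steps, $gB$ is ground, so $v(g\Box B)=v(\Box gB)=v(gB)$ and $v(g\Diamond B)=v(gB)$ by (a), and the same holds for $g'$.
\end{proof}

Fix a finite nonempty set $X$ and a partition $(C_x)_{x\in X}$; identify the points of the Medvedev frame $Q_X$ with the nonempty subsets of $X$. For a substitution $j$ let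
\[
f(j):=\{x\in X: v(gjC_x)=1\text{ for some ground }g\}.
\]
This set is nonempty, since for each ground $g$ exactly one $x$ has $v(gjC_x)=1$. Moreover $f(\mathrm{id})=X$: if an assignment satisfies $C_x$, the ground substitution $g$ that sends letters to $\top$ and $\bot$ according to it has $v(gC_x)=1$.

\begin{lemma}\label{lem:definable}
$x\in f(j)$ iff $v(j\Diamond\Box C_x)=1$.
\end{lemma}

\begin{proof}
Note that $v(j\Diamond\Box C_x)=\max_kv(\Box kjC_x)$. If $g$ is ground and $v(gjC_x)=1$, then $gjC_x$ is ground and $v(\Box gjC_x)=1$ by Lemma~\ref{lem:ground}(a). Conversely, let $v(\Box kjC_x)=1$ and let $\gamma$ send all letters to $\bot$. Then $v(\gamma kjC_x)=1$, and $\gamma k$ is ground.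
\end{proof}

The substitute for a union of bases is a definition by cases: finitely many ground substitutions can be glued into one substitution that leaves open which of them will be applied.

\begin{lemma}\label{lem:glue}
The map $f$ is a bounded morphism from the frame of $\mathfrak M_v$ to $Q_X$.
\end{lemma}

\begin{proof}
For (forth), if $v(gkjC_x)=1$ with $g$ ground, then $gk$ is ground and $x\in f(j)$; so $f(kj)\subseteq f(j)$. For (back), let $\emptyset\ne T'\subseteq f(j)$. For $x\in T'$ choose a ground $g_x$ with $v(g_xjC_x)=1$; then $v(g_xjC_y)=0$ for $y\neq x$. Let $(B_x)_{x\in T'}$ be a partition indexed by $T'$, and define $k$ by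
\[
kp:=\bigvee_{x\in T'}(B_x\wedge g_xp)\qquad\text{for all letters }p .
\]
Let $l$ be ground and let $x\in T'$ be the unique element with $v(lB_x)=1$. Then $v(lkp)=v(lg_xp)=v(g_xp)$ for all $p$, by the Boolean clauses and Lemma~\ref{lem:ground}(a). The substitutions $lk$ and $g_x$ are ground, so Lemma~\ref{lem:ground}(b) with $B=jC_y$ gives $v(lkjC_y)=v(g_xjC_y)$, which is $1$ iff $y=x$. Thus each ground $l$ contributes to $f(kj)$ exactly its element $x\in T'$. Every $x\in T'$ occurs, by taking $l$ with values $\top,\bot$ according to an assignment that satisfies $B_x$. So $f(kj)=T'$.
\end{proof}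

\begin{proof}[Proof of Theorem~\ref{thm:medvedev}]
Suppose that $A$ is false at a point of a model $V$ on a Medvedev frame. The points seen by $T$ form the Medvedev frame on $T$, so by (K2) we may assume that the frame is $Q_X$ and the point is $X$. For $\emptyset\neq T\subseteq X$ put
\[
D_T:=\bigwedge_{x\in T}\Diamond\Box C_x\wedge\bigwedge_{x\in X\setminus T}\neg\Diamond\Box C_x ,
\]
and let $ip:=\bigvee_{T\in V(p)}D_T$. By Lemmas~\ref{lem:submodel} and~\ref{lem:definable}, $D_T$ is true at $j$ in $\mathfrak M_v$ iff $f(j)=T$. By Lemmas~\ref{lem:glue} and~\ref{lem:pullback}, $iA$ is false at the point $\mathrm{id}$ of $\mathfrak M_v$, because $f(\mathrm{id})=X$. So $v(iA)=0$ by Lemma~\ref{lem:submodel}, and $v(\Box A)=0$.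

This shows $\Lambda(v)\subseteq L_{\mathcal P_0}$ for every $S$-valuation $v$. The Medvedev valuation $v_{\mathcal P_0,v^-}$ is an $S$-valuation with $\Lambda(v_{\mathcal P_0,v^-})=L_{\mathcal P_0}$, which proves the last sentence of the theorem.
\end{proof}

\begin{thebibliography}{1}

\bibitem{LLN}
\emph{The Logic of Logical Necessity},
\texttt{https://andrew-bacon.github.io/\allowbreak papers/\allowbreak The\%20Logic\%20of\%20\allowbreak Logical\%20Necessity.pdf}

\end{thebibliography}
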